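\title{Every Galois group over $\mathbb{Q}$ is the Galois group of a chromatic polynomial}

\begin{abstract}
We prove that, up to a translation of the variable and a factor $\lambda(\lambda-1)\cdots(\lambda-k+1)$, every monic polynomial with integer coefficients is the chromatic polynomial of a co-bipartite graph. It follows that every finite group that occurs as a Galois group over $\mathbb{Q}$ is the Galois group of a chromatic polynomial, which answers a question of Cameron. The proof translates the problem into counting systems of distinct representatives. A family of sets whose sizes are governed by the zeros of a Hermite polynomial approximates the target polynomial, and the error is removed exactly by adjusting one of the sets.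
\end{abstract}

\section{Introduction}

All graphs are finite and simple. The \emph{chromatic polynomial} $P(\Gamma,\lambda)$ of a graph $\Gamma$ is the polynomial whose value at each positive integer $\lambda$ is the number of proper colorings of $\Gamma$ with at most $\lambda$ colors, that is, of maps from the vertex set to a fixed set of $\lambda$ colors that give adjacent vertices different colors. If $e$ is an edge, then $P(\Gamma,\lambda)=P(\Gamma-e,\lambda)-P(\Gamma/e,\lambda)$, where $\Gamma/e$ is obtained by identifying the ends of $e$ and dropping repeated edges. Starting from $\lambda^{v}$ for the edgeless graph on $v$ vertices, induction on the number of edges shows that $P(\Gamma,\lambda)$ is monic with integer coefficients, of degree $v$, and that $(-1)^{v}P(\Gamma,-t)>0$ for real $t>0$. A \emph{chromatic root} is a complex zero of some chromatic polynomial.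

The \emph{Galois group of a polynomial} $g\in\mathbb{Q}[\lambda]$ is the Galois group over $\mathbb{Q}$ of its splitting field, and we call a finite group a \emph{Galois group} if it arises in this way from some polynomial in $\mathbb{Q}[\lambda]$. Write
\[
(\lambda)_k=\lambda(\lambda-1)\cdots(\lambda-k+1),\qquad(\lambda)_0=1 .
\]
The complete graph $K_k$ has chromatic polynomial $(\lambda)_k$, with trivial Galois group. For the $4$-cycle, two opposite vertices have equal or different colors, so the chromatic polynomial is
\[
\lambda(\lambda-1)^2+\lambda(\lambda-1)(\lambda-2)^2=\lambda(\lambda-1)(\lambda^2-3\lambda+3),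
\]
with Galois group of order $2$. The Galois group of a chromatic polynomial is of course a Galois group in the sense above. The following question of Cameron, which is Problem~3 in \cite{GG}, asks for the converse.

\begin{quote}
\textbf{Question.} For every Galois group $G$, is there a graph whose chromatic polynomial has Galois group $G$?
\end{quote}

Chromatic polynomials are special among monic integer polynomials: they are nonnegative at the positive integers, and they have no negative real root. But these restrictions concern the position of the roots relative to the integers, and the Galois group does not change when the variable is translated by an integer or when the polynomial is multiplied by $(\lambda)_k$. One may therefore guess that the answer is yes, and even that these two operations remove all restrictions. This is what we prove. A graph is \emph{co-bipartite} if its vertex set is a union of two cliques.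

\begin{theorem}\label{thm:main}
Let $f\in\mathbb{Z}[x]$ be monic of degree $d\ge1$. There are integers $n_0,a_0$ such that for all integers $n\ge n_0$ and $k\ge n+a_0$ there is a co-bipartite graph $\Gamma$ with
\[
P(\Gamma,\lambda)=(\lambda)_k\,f(\lambda-n).
\]
\end{theorem}

Neither lower bound can be omitted. For $f=x$ and $n<0$ the right side has a negative root. For $f=x^2-2$, $n\ge0$ and $k\le n+1$ it is negative at $\lambda=n+1$.

\begin{theorem}\label{thm:galois}
For every Galois group $G$ there is a graph, even a co-bipartite one, whose chromatic polynomial has Galois group $G$.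
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] Let $f\in\mathbb{Q}[x]$. There exist $n\in\mathbb{Z}$ and $k\ge0$ such that $(\lambda)_kf(\lambda-n)$ is a chromatic polynomial if and only if $f$ is monic with integer coefficients.
\item[(b)] For every algebraic integer $\alpha$, the number $\alpha+n$ is a chromatic root for all sufficiently large integers $n$.
\item[(c)] Every finite Galois extension $K/\mathbb{Q}$ is the splitting field of infinitely many chromatic polynomials, each having (if $K\ne\mathbb{Q}$) exactly one nonlinear irreducible factor. More generally, every permutation group arising from the Galois action on the roots of a monic irreducible $f\in\mathbb{Z}[x]$ of degree at least $2$ is the Galois action on the non-integer roots of some chromatic polynomial.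
\end{enumerate}
\end{theorem}

Section~\ref{sec:galois} derives Theorems~\ref{thm:galois} and~\ref{thm:sharp} from Theorem~\ref{thm:main}. Section~\ref{sec:systems} reduces Theorem~\ref{thm:main} to a statement about $d$ finite sets, and Section~\ref{sec:small} settles $d\le2$ by hand. In general, the polynomial attached to the $d$ sets depends linearly on one of them (Section~\ref{sec:linear}). We build a family of sets that is close to the target (Section~\ref{sec:base}) and then change that one set to reach the target exactly (Section~\ref{sec:exact}).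

\section{Consequences for Galois groups}\label{sec:galois}

\begin{proof}[Proof of Theorem~\ref{thm:galois} from Theorem~\ref{thm:main}]
Let $K$ be the splitting field of a polynomial in $\mathbb{Q}[\lambda]$, with $\mathrm{Gal}(K/\mathbb{Q})\cong G$. By the primitive element theorem $K=\mathbb{Q}(\beta)$ for some $\beta$, and after multiplying $\beta$ by a positive integer we may assume that it is an algebraic integer. Its minimal polynomial $f$ is then monic with integer coefficients. Since $K/\mathbb{Q}$ is normal, all roots of $f$ lie in $K$; since one of them generates $K$, the splitting field of $f$ is $K$. By Theorem~\ref{thm:main} some co-bipartite graph has chromatic polynomial $(\lambda)_kf(\lambda-n)$. Its roots are integers and the numbers $\beta'+n$, where $\beta'$ runs over the roots of $f$, so its splitting field is $K$.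
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp} from Theorem~\ref{thm:main}]
(a) Let $f$ be monic with integer coefficients. If $\deg f\ge1$ apply Theorem~\ref{thm:main}; if $f=1$ take a complete graph. Conversely, if $(\lambda)_kf(\lambda-n)$ is a chromatic polynomial, it is monic, so $f$ is monic. By Gauss's lemma a monic factor in $\mathbb{Q}[\lambda]$ of a monic polynomial in $\mathbb{Z}[\lambda]$ has integer coefficients. Hence $f(\lambda-n)\in\mathbb{Z}[\lambda]$ and $f\in\mathbb{Z}[x]$.

(b) Apply Theorem~\ref{thm:main} to the minimal polynomial $f$ of $\alpha$; the number $\alpha+n$ is a root of $f(\lambda-n)$.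

(c) Choose $f$ for $K$ as in the previous proof. The chromatic polynomials $(\lambda)_kf(\lambda-n)$ have splitting field $K$, and different values of $k$ give different degrees. If $K\neq\mathbb{Q}$, then $f(\lambda-n)$ is irreducible of degree $[K:\mathbb{Q}]\ge2$ and all other factors are linear. For the last statement, an irreducible $f$ of degree at least $2$ has no rational root, so $\beta'\mapsto\beta'+n$ is a bijection from the roots of $f$ onto the non-integer roots of $(\lambda)_kf(\lambda-n)$. The two polynomials have the same splitting field, and the bijection commutes with the action of its Galois group.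
\end{proof}

\section{Co-bipartite graphs and distinct representatives}\label{sec:systems}

In a co-bipartite graph we may color one clique first; this produces the factor $(\lambda)_k$. What remains is to choose distinct colors for the vertices of the other clique, each from its own list. The following definition isolates this count.

A \emph{system} consists of a finite set $C$ and subsets $A_i\subseteq C$ indexed by a finite set $I$, whose elements we call \emph{rows}. Let $x\ge0$ be an integer and $X$ a set of $x$ elements disjoint from $C$. For $R\subseteq I$, a map $\varphi\colon R\to C\sqcup X$ is \emph{admissible} if $\varphi(i)\in A_i\sqcup X$ for all $i\in R$. Let $P_R(x)$ be the number of injective admissible maps on $R$; thus $P_R(x)$ counts systems of distinct representatives of the sets $A_i\sqcup X$, $i\in R$, and $P_\emptyset=1$. For $\emptyset\ne B\subseteq I$ put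
\[
a_B=\Bigl|\bigcap_{i\in B}A_i\Bigr|,\qquad a_i=a_{\{i\}},\qquad a_{ij}=a_{\{i,j\}} .
\]

\begin{lemma}\label{lem:partition}
For every $R\subseteq I$,
\begin{equation}\label{eq:partition}
P_R(x)=\sum_{\pi}\ \prod_{B\in\pi}(-1)^{|B|-1}(|B|-1)!\,(x+a_B),
\end{equation}
where $\pi$ runs over the partitions of $R$ into nonempty blocks. In particular $P_R$ is a monic polynomial of degree $|R|$ with integer coefficients, and its residue modulo an integer $N$ depends only on the residues of the $a_B$ modulo $N$.
\end{lemma}

\begin{proof}
For a map $\varphi$ on $R$, the permutations $\sigma$ of $R$ with $\varphi\circ\sigma=\varphi$ form a group, which is trivial if $\varphi$ is injective and contains a transposition otherwise. The sum of the signs of its elements is therefore $1$ or $0$. Summing over all admissible $\varphi$ and exchanging the sums gives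
\[
P_R(x)=\sum_{\sigma}\mathrm{sgn}(\sigma)\,\#\{\varphi\text{ admissible}:\varphi\circ\sigma=\varphi\}.
\]
The condition $\varphi\circ\sigma=\varphi$ says that $\varphi$ is constant on each block of the partition $\pi$ of $R$ into the cycles of $\sigma$, and there are $\prod_{B\in\pi}(x+a_B)$ admissible maps of this kind. A partition $\pi$ comes from $\prod_B(|B|-1)!$ permutations, all of sign $\prod_B(-1)^{|B|-1}$. This proves \eqref{eq:partition}. The term of $\pi$ has degree equal to the number of blocks, so the partition into singletons supplies the leading term $x^{|R|}$.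
\end{proof}

To a system we attach the co-bipartite graph $\Gamma$ with vertex set $I\sqcup C$ in which $I$ and $C$ are cliques and $i\in I$ is adjacent to $c\in C$ exactly when $c\notin A_i$.

\begin{lemma}\label{lem:graph}
$P(\Gamma,\lambda)=(\lambda)_{|C|}\,P_I(\lambda-|C|)$.
\end{lemma}

\begin{proof}
Let $\lambda\ge|C|$ be a positive integer. The clique $C$ can be colored in $(\lambda)_{|C|}$ ways. Fix one, identify each $c\in C$ with its color, and let $X$ be the set of the $\lambda-|C|$ unused colors. The vertices of $I$ must get distinct colors, and $i$ may get the color of $c$ exactly when $c\in A_i$. So the extensions to $I$ are the injective admissible maps. The identity holds for infinitely many $\lambda$, hence as polynomials.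
\end{proof}

A system with $d$ rows has $2^d-1$ parameters $a_B$, while a monic polynomial of degree $d$ has $d$ free coefficients. This suggests the following statement; the difficulty is that the parameters are integers, are bound by inequalities, and enter \eqref{eq:partition} nonlinearly.

\begin{proposition}\label{prop:key}
For every monic $f\in\mathbb{Z}[x]$ of degree $d\ge1$ there are an integer $a$ and a system with rows $0,\dots,d-1$ such that $P_{\{0,\dots,d-1\}}(x)=f(x+a)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]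
Call $(k,n)$ \emph{good} if some system with $|C|=k$ and row set $I=\{0,\dots,d-1\}$ has $P_I(x)=f(x+k-n)$. By Lemma~\ref{lem:graph} its graph then has chromatic polynomial $(\lambda)_kf(\lambda-n)$. The proposition gives a good pair $(|C|,|C|-a)$. Adding to $C$ an element that lies in no $A_i$ leaves $P_I$ unchanged, so if $(k,n)$ is good then so is $(k+1,n+1)$. Adding an element that lies in every $A_i$ raises every $a_B$ by $1$, so by \eqref{eq:partition} it replaces $P_I(x)$ by $P_I(x+1)$; hence $(k+1,n)$ is good. Put $n_0=|C|-a$ and $a_0=a$. If $n\ge n_0$ and $k\ge n+a_0$, then $n-n_0$ moves of the first kind and $k-n-a_0$ moves of the second kind lead from $(|C|,|C|-a)$ to $(k,n)$.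
\end{proof}

\section{Degrees one and two}\label{sec:small}

If $d=1$ and $f=x+c$, then $P_{\{0\}}(x)=x+a_0$, so it suffices to take $a\ge -c$ and $|A_0|=a+c$.

Let $d=2$. Formula \eqref{eq:partition} reads
\[
P_{\{0,1\}}(x)=(x+a_0)(x+a_1)-(x+a_{01}),
\]
and integers $a_0,a_1,a_{01}$ come from a system exactly when $0\le a_{01}\le\min(a_0,a_1)$. For instance, two disjoint singletons give $x^2+x+1$; their graph is the $4$-cycle, and $x=\lambda-2$ gives back $\lambda^2-3\lambda+3$.

Let $f=x^2+bx+c$ and put $s=a_0-a$, $t=a_1-a$, $u=a-a_{01}$. Then $P_{\{0,1\}}(x-a)=(x+s)(x+t)-x+u$, so we have to solve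
\[
s+t-1=b,\qquad st+u=c,\qquad \max(-s,-t)\le u\le a .
\]
The bound $u\le a$ costs nothing, since $a$ is free. The lower bound on $u=c-st$ asks $st$ to be small, and with $s+t$ fixed we achieve this by pulling $s$ and $t$ apart. Take
\[
s=m,\qquad t=b+1-m,\qquad u=m^2-(b+1)m+c,\qquad a=u .
\]
For large $m$ all conditions hold. As an example, for $f=x^2-2$ the value $m=3$ gives $s=3$, $t=-2$, $u=a=4$: disjoint sets of sizes $7$ and $2$, with $(x+7)(x+2)-x=(x+4)^2-2$. The graph has $11$ vertices and chromatic polynomial $(\lambda)_9\,((\lambda-5)^2-2)$.

Two features of this solution guide the general construction. First, there are two scales: the sizes $a_i$ differ from $a$ by about $\pm m$, while $a_{01}$ differs from $a$ by about $m^2$. Second, the leading terms $s\approx m$, $t\approx-m$, $u\approx m^2$ do not depend on $f$. Both are explained by the substitution $x=-a+mY$: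
\[
m^{-2}P_{\{0,1\}}(-a+mY)=\Bigl(Y+\frac sm\Bigr)\Bigl(Y+\frac tm\Bigr)-\frac Ym+\frac u{m^2}\ \longrightarrow\ (Y+1)(Y-1)+1=Y^2,
\]
and $m^{-2}f(mY)\to Y^2$ for every monic quadratic $f$. At scale $m$ all targets look alike.

From now on $d\ge2$, and we put $r=d-1$ and $[r]=\{1,\dots,r\}$.

\section{Linear dependence on one row}\label{sec:linear}

For $d\ge3$ we cannot solve the equations for the $a_B$ in closed form. They become linear, however, if rows $1,\dots,r$ are fixed and only $A_0$ varies.

The \emph{type} of $c\in C$ is the set $\{i\in[r]:c\in A_i\}$. For $S\subseteq[r]$ let $y_S$ be the number of elements of $C$ of type $S$, and let $n_S$ be the number of these that lie in $A_0$. Any integers $y_S,n_S$ with $0\le n_S\le y_S$ come from a system, and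
\[
a_B=\sum_{S\supseteq B}y_S\qquad(\emptyset\ne B\subseteq[r]).
\]
So the polynomials $P_R$ with $R\subseteq[r]$ depend only on the $y_S$, and the same holds for
\begin{equation}\label{eq:U}
U_S=\sum_{T\subseteq S}(-1)^{|T|}\,|T|!\;P_{[r]\setminus T}\qquad(S\subseteq[r]).
\end{equation}

\begin{lemma}\label{lem:linear}
\begin{enumerate}
\item[(a)] If $c\in C$ has type $S$, then $U_S(x)$ is the number of injective admissible maps on $[r]$ whose image avoids $c$.
\item[(b)] $P_{\{0,\dots,r\}}(x)=x\,P_{[r]}(x-1)+\sum_{S\subseteq[r]}n_S\,U_S(x)$.
\item[(c)] For $T\subseteq[r]$ we have $|T|!\,P_{[r]\setminus T}=\sum_{S\subseteq T}(-1)^{|S|}U_S$.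
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $R\subseteq[r]$ let $E_R$ be the number of injective admissible maps on $R$ that avoid $c$. A map counted by $P_R$ either avoids $c$, or sends exactly one row $i\in S\cap R$ to $c$ and restricts to a map on $R\setminus\{i\}$ that avoids $c$. Hence $E_R=P_R-\sum_{i\in S\cap R}E_{R\setminus\{i\}}$. We show by induction on $|R|$ that $E_R=\sum_{T\subseteq S\cap R}(-1)^{|T|}|T|!\,P_{R\setminus T}$. For $R=\emptyset$ both sides are $1$. In the inductive step,
\[
E_R=P_R-\sum_{i\in S\cap R}\ \sum_{T'\subseteq (S\cap R)\setminus\{i\}}(-1)^{|T'|}|T'|!\;P_{R\setminus(T'\cup\{i\})} .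
\]
A nonempty $T\subseteq S\cap R$ arises as $T'\cup\{i\}$ from $|T|$ pairs $(i,T')$, so $P_{R\setminus T}$ has coefficient $-|T|(-1)^{|T|-1}(|T|-1)!=(-1)^{|T|}|T|!$. Now take $R=[r]$.

(b) Let $x\ge1$ and split according to the image of row $0$. If it lies in $X$, there are $x$ choices for it, and the other rows have $x-1$ elements of $X$ left. If it is one of the $n_S$ elements of $A_0$ of type $S$, the other rows can be mapped in $U_S(x)$ ways by (a).

(c) Insert \eqref{eq:U} on the right. The coefficient of $(-1)^{|T'|}|T'|!\,P_{[r]\setminus T'}$ is $\sum_{T'\subseteq S\subseteq T}(-1)^{|S|}=(-1)^{|T'|}(1-1)^{|T\setminus T'|}$, which is $(-1)^{|T|}$ for $T'=T$ and $0$ otherwise.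
\end{proof}

The plan is now as follows. Start from a base system with parameters $y_S,n^0_S$ and polynomial $F^0=P_{\{0,\dots,r\}}$, and let $F(x)=f(x+a)$ be the target. Suppose that
\begin{equation}\label{eq:goal}
F-F^0=\sum_{T\subseteq[r]}b_T\,|T|!\;P_{[r]\setminus T}\qquad\text{with integers }b_T .
\end{equation}
By (c), $F-F^0=\sum_Sc_SU_S$ with $c_S=(-1)^{|S|}\sum_{T\supseteq S}b_T$, and by (b) we reach $F$ by replacing $n_S^0$ with $n^0_S+c_S$, provided that $0\le n_S^0+c_S\le y_S$. There are two difficulties. One is size: the $b_T$ must be small compared with $n_S^0$ and $y_S-n_S^0$. The other is arithmetic: because of the factorials, the polynomials on the right of \eqref{eq:goal} need not span the group $\mathbb{Z}[x]_{\le r}$ of integer polynomials of degree at most $r$.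

\begin{example}\label{ex:parity}
For $d=3$ the polynomials on the right of \eqref{eq:goal} are $P_{\{1,2\}}$, $x+a_1$, $x+a_2$ and $2$. Their span over $\mathbb{Z}$ is also spanned by $P_{\{1,2\}}$, $x+a_1$ and the constant $\gcd(2,a_1-a_2)$. So it is all of $\mathbb{Z}[x]_{\le2}$ exactly when $a_1-a_2$ is odd.
\end{example}

The base system must therefore be controlled at two levels: asymptotically, so that $F^0$ is close to $F$, and modulo $r!$, so that the factorials do no harm.

\section{The base system}\label{sec:base}

\subsection*{Which limit to expect}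
To have room for corrections we let every one of the $2^d$ regions cut out by $A_0,\dots,A_r$ have about $m^2$ elements; that is, $y_S\approx2m^2$ and $n_S^0\approx m^2$. Then $a_i\approx2^rm^2$ and $a_{ij}\approx2^{r-1}m^2$. Put
\[
w=2^{r-1},\qquad a=2^rm^2=2wm^2,
\]
and suppose that $a_i\approx a+m\delta_i$ with real numbers $\delta_i$. Substitute $x=-a+mY$ in \eqref{eq:partition}. A singleton block contributes about $m(Y+\delta_i)$, and a block of two rows contributes $-(mY-a+a_{ij})\approx wm^2$, the same order as two singletons. A larger block $B$ still contributes $O(m^2)$, which is negligible against $m^{|B|}$. The limit is thus a sum over matchings, and this sum has a closed form. Let $D=d/dY$. For real $t$ the series $e^{tD^2}=\sum_jt^jD^{2j}/j!$ is a finite sum on the space $\mathbb{R}[Y]_{\le s}$ of polynomials of degree at most $s$, and it is invertible there with inverse $e^{-tD^2}$.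

\begin{lemma}\label{lem:matching}
Let $R$ be a finite set and $\delta_i\in\mathbb{R}$ for $i\in R$. Then
\[
\sum_{\mu}w^{|\mu|}\prod_{i\ \mathrm{unmatched}}(Y+\delta_i)=e^{wD^2/2}\prod_{i\in R}(Y+\delta_i),
\]
where $\mu$ runs over the matchings (sets of disjoint edges) of the complete graph on $R$.
\end{lemma}

\begin{proof}
By the product rule, $D^{2j}\prod_{i\in R}(Y+\delta_i)$ is the sum, over ordered $2j$-tuples of distinct elements of $R$, of the product of the remaining factors. Pairing consecutive entries turns a tuple into a matching with $j$ edges, and each such matching arises from $2^jj!$ tuples. So the matchings with $j$ edges contribute $w^j(2^jj!)^{-1}D^{2j}\prod_{i\in R}(Y+\delta_i)$.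
\end{proof}

Since $f$ is monic, $m^{-d}f(mY)\to Y^d$. So we need $e^{wD^2/2}\prod_{i=0}^r(Y+\delta_i)=Y^d$, and this forces $\prod_{i=0}^r(Y+\delta_i)=q_d(Y)$, where
\[
q_n(Y)=e^{-wD^2/2}\,Y^n=w^{n/2}\,\mathrm{He}_n(Y/\sqrt w)
\]
and $\mathrm{He}_n=e^{-D^2/2}Y^n$ is the Hermite polynomial. For $d=2$ we have $w=1$ and $q_2=Y^2-1$, as in Section~\ref{sec:small}; for $d=3$ we have $w=2$ and $q_3=Y^3-6Y$. The $\delta_i$ describe sizes of sets, so $q_d$ must have only real zeros. The sign of $w$ matters for this: with $w=-1$ we would get $Y^2+1$.

\begin{lemma}\label{lem:hermite}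
For $w>0$ and $n\ge0$ the polynomial $q_n$ has $n$ distinct real zeros.
\end{lemma}

\begin{proof}
From $D^{2j}(Yg)=YD^{2j}g+2jD^{2j-1}g$ we get $e^{-wD^2/2}(Yg)=(Y-wD)e^{-wD^2/2}g$. With $g=Y^n$ this gives
\[
q_{n+1}=(Y-wD)q_n=-w\,e^{Y^2/(2w)}\,D\bigl(e^{-Y^2/(2w)}q_n\bigr).
\]
Assume that $q_n$ has $n$ distinct real zeros. They divide the real line into $n+1$ open intervals, and at both ends of each interval $e^{-Y^2/(2w)}q_n$ vanishes or tends to $0$. By Rolle's theorem its derivative has a zero in each interval, so $q_{n+1}$ has $n+1$ distinct real zeros.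
\end{proof}

Fix distinct real numbers $\delta_0,\dots,\delta_r$ with $q_d(Y)=\prod_{i=0}^r(Y+\delta_i)$.

\subsection*{Which residues to impose}
Let $N=r!$. In \eqref{eq:goal} the factorial equals $1$ only for the $r+1$ sets $T$ with $|T|\le1$, and $\mathbb{Z}[x]_{\le r}$ has rank $r+1$. We arrange that the corresponding polynomials form a basis modulo $N$. By Lemma~\ref{lem:partition} this depends only on the $a_B$ modulo $N$, and these residues can be prescribed by bounded changes of the $y_S$, which are invisible at scale $m$. As a model we use the nested sets $A_i'=\{1,\dots,i-1\}$, $1\le i\le r$, because their polynomials factor completely. The element $i-1$ of this model, $2\le i\le r$, has type $\{i,i+1,\dots,r\}$.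

\subsection*{Definition and properties}
Let $m$ be a positive multiple of $N$. From now on $O(\cdot)$ refers to $m\to\infty$ through such multiples, with $f$ fixed; for polynomials of bounded degree it is meant coefficientwise. For $S\subseteq[r]$ put
\[
y_S=2m^2+\varepsilon_S+\eta_S,\qquad n_\emptyset^0=m^2+\lfloor m\delta_0\rfloor,\qquad n^0_S=m^2\quad(S\ne\emptyset),
\]
where $\varepsilon_{\{i\}}=N\lfloor m\delta_i/N\rfloor$ for $i\in[r]$ and $\varepsilon_S=0$ if $|S|\neq1$, and where $\eta_S=1$ if $S=\{i,i+1,\dots,r\}$ for some $2\le i\le r$ and $\eta_S=0$ otherwise. Then $y_S=2m^2+O(m)$ and $n_S^0=m^2+O(m)$, so $0\le n_S^0\le y_S$ for large $m$. The \emph{base system} is a system with these parameters. It depends on $d$ and $m$ but not on $f$. In the rest of the paper $P_R$ refers to the base system unless stated otherwise, and $F^0=P_{\{0,\dots,r\}}$.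

\begin{lemma}\label{lem:limit}
For $R\subseteq\{0,\dots,r\}$ let $\hat P_R(Y)=m^{-|R|}P_R(-a+mY)$ and $Q_R=e^{wD^2/2}\prod_{i\in R}(Y+\delta_i)$. Then $\hat P_R=Q_R+O(1/m)$. In particular $m^{-d}F^0(-a+mY)=Y^d+O(1/m)$.
\end{lemma}

\begin{proof}
We first compute the sizes. For $i\in[r]$ there are $2^{r-1}$ types containing $i$, and only $\{i\}$ among them can have $\varepsilon_S\ne0$, so $a_i=2^{r-1}\cdot2m^2+\varepsilon_{\{i\}}+O(1)=a+m\delta_i+O(1)$. Also $a_0=\sum_Sn_S^0=a+m\delta_0+O(1)$. Each of the $2^d$ regions cut out by $A_0,\dots,A_r$ has $n_S^0$ or $y_S-n_S^0$ elements, that is, $m^2+O(m)$ elements. For $i\ne j$ the set $A_i\cap A_j$ is a union of $2^{d-2}=w$ regions, so $a_{ij}=wm^2+O(m)=a-wm^2+O(m)$. For every $B$ we have $0\le a_B\le|C|=O(m^2)$.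

By \eqref{eq:partition}, $\hat P_R$ is the sum over partitions of $R$ of the product of the factors
\[
m^{-|B|}(-1)^{|B|-1}(|B|-1)!\,(mY-a+a_B).
\]
This factor is $Y+\delta_i+O(1/m)$ if $B=\{i\}$; it is $-m^{-2}(mY-wm^2+O(m))=w+O(1/m)$ if $|B|=2$; and it is $m^{-|B|}O(m^2)=O(1/m)$ if $|B|\ge3$. All factors are bounded and the number of partitions does not depend on $m$. Hence, up to $O(1/m)$, $\hat P_R$ is the sum over the partitions into singletons and pairs, with $Y+\delta_i$ for a singleton and $w$ for a pair. By Lemma~\ref{lem:matching} this sum is $Q_R$. Finally $Q_{\{0,\dots,r\}}=e^{wD^2/2}q_d=Y^d$.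
\end{proof}

\begin{lemma}\label{lem:residue}
Modulo $N$, the polynomials $P_{[r]},P_{[r]\setminus\{1\}},\dots,P_{[r]\setminus\{r\}}$ form a basis of the $\mathbb{Z}/N$-module of polynomials of degree at most $r$.
\end{lemma}

\begin{proof}
Since $N\mid m$ and $N\mid\varepsilon_S$, we have $y_S\equiv\eta_S\pmod N$. For $\emptyset\ne B\subseteq[r]$ the set $\{i,\dots,r\}$ contains $B$ exactly when $i\le\min B$, so
\[
a_B\equiv\#\{i:2\le i\le\min B\}=\min B-1=\Bigl|\bigcap_{i\in B}A_i'\Bigr|\pmod N .
\]
By Lemma~\ref{lem:partition}, $P_R$ is congruent to the polynomial $P_R'$ of the nested system. Let $R=\{i_1<\dots<i_s\}$ and choose the images of the rows in increasing order. Row $i_j$ has a list of $x+i_j-1$ elements, and since the lists are nested this list contains the $j-1$ images already chosen. So $P'_R(x)=\prod_{j=1}^s(x+i_j-j)$. For $R=[r]$ we have $i_j=j$ and $P'_R=x^r$. For $R=[r]\setminus\{i\}$ we have $i_j=j$ for $j<i$ and $i_j=j+1$ for $i\le j\le r-1$, so $P'_R=x^{i-1}(x+1)^{r-i}$. The lowest terms of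
\[
(x+1)^{r-1},\quad x(x+1)^{r-2},\quad\dots,\quad x^{r-1},\quad x^r
\]
are $1,x,\dots,x^{r-1},x^r$. So the matrix of these polynomials with respect to the monomials is triangular with ones on the diagonal, and they form a basis of $\mathbb{Z}[x]_{\le r}$, hence also modulo $N$.
\end{proof}

For $d=3$ the lemma comes from $a_1\equiv0$ and $a_2\equiv1\pmod2$, in accordance with Example~\ref{ex:parity}.

\section{Reaching the target exactly}\label{sec:exact}

Let $F(x)=f(x+a)$. For a real polynomial $H$ let $\|H\|_m$ be the largest absolute value of a coefficient of $H(-a+mY)$ as a polynomial in $Y$. Lemma~\ref{lem:limit} gives $\|P_R\|_m=O(m^{|R|})$.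

\begin{proposition}\label{prop:correction}
For large $m$, equation \eqref{eq:goal} holds with integers $b_T=O(m)$.
\end{proposition}

Before the proof we describe the difficulty. The error $F-F^0$ will have degree at most $r$ and norm $O(m^r)$. One could remove its coefficients from the top down, using one monic polynomial $P_{[r]\setminus T}$ of each degree. But this lowers the degree without lowering the norm. A polynomial of degree $r-k$ and norm $O(m^r)$ may have leading coefficient of order $m^k$, and from $k=2$ on this bound is of no use, since the room is only $m^2$. Each step must therefore also gain a factor $m$ in the norm. For this we use, in degree $r-k$, enough polynomials $P_{[r]\setminus T}$ to form a real basis, solve over $\mathbb{R}$, and round.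

\begin{example}
Let $d=3$, so $N=2$, and suppose that the error has been reduced to $G_1=2\alpha(x+a)+2\beta$ with integers $\alpha,\beta$ and $\|G_1\|_m=O(m^2)$. Then $\alpha=O(m)$, but only $\beta=O(m^2)$. We have $P_{\{i\}}=(x+a)+(a_i-a)$. The equation $G_1=2\zeta_1P_{\{2\}}+2\zeta_2P_{\{1\}}$ means $\zeta_1+\zeta_2=\alpha$ and
\[
\zeta_1=\frac{\beta-\alpha(a_1-a)}{a_2-a_1}=\frac{O(m^2)}{m(\delta_2-\delta_1)+O(1)}=O(m),
\]
where we need $\delta_1\neq\delta_2$. With $z_1=\lfloor\zeta_1\rfloor$ and $z_2=\alpha-z_1$, the difference $G_1-2z_1P_{\{2\}}-2z_2P_{\{1\}}=2(\zeta_1-z_1)(a_2-a_1)$ is a constant of size $O(m)$. It is an even integer, so it equals $b\cdot2!\,P_\emptyset$ with an integer $b=O(m)$.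
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:correction}]
\emph{Divisibility by $N$.} Here the hypotheses on $f$ enter. Both $F$ and $F^0$ are monic of degree $r+1$ with integer coefficients, so $F-F^0\in\mathbb{Z}[x]_{\le r}$. Moreover $m^{-d}F(-a+mY)=m^{-d}f(mY)=Y^d+O(1/m)$, so $\|F-F^0\|_m=O(m^r)$ by Lemma~\ref{lem:limit}. By Lemma~\ref{lem:residue} there are integers $e_0,\dots,e_r\in[0,N)$ with
\[
G:=F-F^0-e_0P_{[r]}-\sum_{i=1}^re_iP_{[r]\setminus\{i\}}\in N\mathbb{Z}[x].
\]
We have $\deg G\le r$, and $\|G\|_m=O(m^r)$ because the $e_i$ are bounded.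

\emph{Step $0$.} Let $Nz_0$, with $z_0\in\mathbb{Z}$, be the coefficient of $x^r$ in $G$. The coefficient of $Y^r$ in $G(-a+mY)$ is $Nz_0m^r$, so $z_0=O(1)$. Put $G_1=G-Nz_0P_{[r]}$. Then the following holds for $k=1$:
\begin{equation}\label{eq:inv}
G_k\in N\mathbb{Z}[x],\qquad\deg G_k\le r-k,\qquad\|G_k\|_m=O(m^{r-k+1}).
\end{equation}

\emph{Step $k$, for $1\le k\le r$.} Suppose that $G_k$ satisfies \eqref{eq:inv}. For $k\le j\le r$ put
\[
T_{k,j}=\{1,\dots,k-1\}\cup\{j\},\qquad R_{k,j}=[r]\setminus T_{k,j}=\{k,\dots,r\}\setminus\{j\},
\]
so that $|T_{k,j}|=k$ and $|R_{k,j}|=r-k$. Let $k\le l\le r$. Since the $\delta_i$ are distinct, $\prod_{i\in R_{k,j}}(Y+\delta_i)$ vanishes at $Y=-\delta_l$ for $l\ne j$ and does not vanish there for $l=j$. Hence these $r-k+1$ polynomials are linearly independent and form a basis of $\mathbb{R}[Y]_{\le r-k}$ (a Lagrange basis). Applying the invertible operator $e^{wD^2/2}$, we see that the $Q_{R_{k,j}}$ form a basis too. By Lemma~\ref{lem:limit}, the matrix of the $\hat P_{R_{k,j}}$ with respect to the monomials converges to the invertible matrix of the $Q_{R_{k,j}}$.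 So for large $m$ it is invertible and its inverse is bounded. Therefore there are real numbers $\zeta_j$ with
\[
G_k(-a+mY)=\sum_{j=k}^rN\zeta_j\,m^{r-k}\,\hat P_{R_{k,j}}(Y),\qquad N\zeta_jm^{r-k}=O(\|G_k\|_m).
\]
In other words, $G_k=N\sum_j\zeta_jP_{R_{k,j}}$ and $\zeta_j=O(m)$.

The rounding has to preserve the top coefficient. The $P_{R_{k,j}}$ are monic of degree $r-k$, so $N\sum_j\zeta_j$ is the coefficient of $x^{r-k}$ in $G_k\in N\mathbb{Z}[x]$, and $\sum_j\zeta_j$ is an integer. Put $z_{k,j}=\lfloor\zeta_j\rfloor$ for $k\le j<r$ and $z_{k,r}=\sum_j\zeta_j-\sum_{j<r}z_{k,j}$. These are integers with $\sum_jz_{k,j}=\sum_j\zeta_j$ and $|z_{k,j}-\zeta_j|\le r$; in particular $z_{k,j}=O(m)$. Put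
\[
G_{k+1}=G_k-N\sum_{j=k}^rz_{k,j}P_{R_{k,j}}=N\sum_{j=k}^r(\zeta_j-z_{k,j})P_{R_{k,j}} .
\]
The first expression shows that $G_{k+1}\in N\mathbb{Z}[x]$. The second shows that the coefficient of $x^{r-k}$ vanishes, so $\deg G_{k+1}\le r-k-1$, and that $\|G_{k+1}\|_m=O(m^{r-k})$. This is \eqref{eq:inv} for $k+1$. After step $r$ the polynomial $G_{r+1}$ is a constant whose coefficient of $x^0$ vanishes, so $G_{r+1}=0$.

\emph{Collecting terms.} We have shown that
\[
F-F^0=(e_0+Nz_0)P_{[r]}+\sum_{i=1}^re_iP_{[r]\setminus\{i\}}+\sum_{k=1}^r\sum_{j=k}^rNz_{k,j}\,P_{[r]\setminus T_{k,j}} .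
\]
The sets $T_{k,j}$ are pairwise distinct, $T_{1,j}=\{j\}$, and $k!$ divides $N=r!$ for $k\le r$. So \eqref{eq:goal} holds with $b_\emptyset=e_0+Nz_0$, with $b_{\{j\}}=e_j+Nz_{1,j}$, with $b_{T_{k,j}}=(N/k!)\,z_{k,j}$ for $k\ge2$, and with $b_T=0$ for all other $T$. These integers are $O(m)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The case $d=1$ was treated in Section~\ref{sec:small}, so let $d\ge2$. By Proposition~\ref{prop:correction} and Lemma~\ref{lem:linear}(c), $F-F^0=\sum_Sc_SU_S$ with integers $c_S=(-1)^{|S|}\sum_{T\supseteq S}b_T=O(m)$. Put $n_S=n_S^0+c_S=m^2+O(m)$. Since $y_S=2m^2+O(m)$, we have $0\le n_S\le y_S$ for all $S$ when $m$ is large. Fix such an $m$, keep $C,A_1,\dots,A_r$, and replace $A_0$ by a set with exactly $n_S$ elements of each type $S$. The polynomials $P_{[r]}$ and $U_S$ do not change. Lemma~\ref{lem:linear}(b), applied to the new system and to the base system, shows that the polynomial of the new system on the rows $0,\dots,r$ is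
\[
xP_{[r]}(x-1)+\sum_S(n^0_S+c_S)U_S(x)=F^0(x)+\sum_Sc_SU_S(x)=F(x)=f(x+a).
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it of Theorems~\ref{thm:galois} and~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{GG}
\emph{Galois groups of chromatic polynomials},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6CD10E24247848FBD1B6CC03367C02A9/\allowbreak S1461157012001052a.pdf/\allowbreak galois\_groups\_of\_\allowbreak chromatic\_polynomials.pdf}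

\end{thebibliography}
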